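\title{A basis of lines for the binary code of $\mathrm{PG}(2,2^h)$}

\begin{abstract}
The incidence vectors of the lines of $\mathrm{PG}(2,2^h)$ span a binary code of dimension $3^h+1$. We prove a conjecture that describes an explicit basis of this code consisting of lines; the lines are selected by the coordinates of their coefficients in the basis $1,\alpha,\dots,\alpha^{h-1}$ of $\mathbb F_{2^h}$ over $\mathbb F_2$. The proof turns independence of lines into an interpolation problem for polynomials in two variables. For an arbitrary ordered basis of $\mathbb F_{2^h}$ we give a determinantal condition that is necessary and sufficient for the same construction to work, we show that every ordered basis satisfies it exactly when $h\in\{1,2,3,5\}$, and we extend the construction to the hyperplanes of $\mathrm{PG}(n,2^h)$.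
\end{abstract}

\section{Introduction}

Let $q=2^h$ with $h\ge1$. The points of the projective plane $\mathrm{PG}(2,q)$ are the one-dimensional subspaces of $\mathbb F_q^3$, written $(x_0,x_1,x_2)$, and its lines are the zero sets of the nonzero linear forms in $X_0,X_1,X_2$. There are $q^2+q+1$ points and as many lines. The incidence vector of a line is the $0/1$ vector, indexed by the points, with a $1$ at the points of the line. Let $C$ be the span of these vectors over $\mathbb F_2$. It is known that $\dim C=3^h+1$, and we obtain this formula again along the way. So the $4^h+2^h+1$ lines satisfy many linear relations. Some $3^h+1$ of them form a basis of $C$, since a spanning set contains a basis; the problem is to name them.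

A line that misses the point $(0,0,1)$ has an equation with nonzero coefficient of $X_2$, so it is one of the $q^2$ lines
\[
\ell_{\beta,\gamma}:\quad X_2=\beta X_1+\gamma X_0\qquad(\beta,\gamma\in\mathbb F_q).
\]
This is the line through $(0,1,\beta)$ and $(1,0,\gamma)$. We look for a basis made of the line $X_0=0$ and of $3^h$ lines $\ell_{\beta,\gamma}$.

Let $e=(e_1,\dots,e_h)$ be an ordered basis of $\mathbb F_q$ over $\mathbb F_2$, and write $\beta\in\mathbb F_q$ as $\beta=\sum_j a_je_j$ with $a_j\in\mathbb F_2$. The \emph{weight} $\operatorname{wt}_e(\beta)$ is the number of $j$ with $a_j=1$. The \emph{leading position} $\operatorname{lp}_e(\beta)$ is the largest $j$ with $a_j=1$, and $\operatorname{lp}_e(0)=0$. Let $V_m$ be the $\mathbb F_2$-span of $e_1,\dots,e_m$. Then $\{0\}=V_0\subset V_1\subset\dots\subset V_h=\mathbb F_q$, $|V_m|=2^m$, and $\operatorname{lp}_e(\beta)\le m$ if and only if $\beta\in V_m$. For two bases $e,e'$ put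
\[
S(e,e')=\{(\beta,\gamma)\in\mathbb F_q^2:\ \operatorname{lp}_e(\beta)+\operatorname{wt}_{e'}(\gamma)\le h\}.
\]
For each of the $\binom hw$ elements $\gamma$ of weight $w$, the admissible $\beta$ fill the subspace $V_{h-w}$; see Figure~\ref{fig:staircase}. Hence
\begin{equation}\label{eq:count}
|S(e,e')|=\sum_{w=0}^h\binom hw2^{h-w}=3^h ,
\end{equation}
which is the number of lines we need.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.5]
\fill[gray!45] (0,0) rectangle (8,1);
\fill[gray!45] (0,1) rectangle (4,4);
\fill[gray!45] (0,4) rectangle (2,7);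
\fill[gray!45] (0,7) rectangle (1,8);
\draw[gray] (0,0) grid (8,8);
\draw[thick] (0,0) rectangle (8,8);
\draw[thick] (1,0)--(1,8) (2,0)--(2,8) (4,0)--(4,8) (0,1)--(8,1) (0,4)--(8,4) (0,7)--(8,7);
\node[left] at (0,0.5) {$0$};
\node[left] at (0,2.5) {$1$};
\node[left] at (0,5.5) {$2$};
\node[left] at (0,7.5) {$3$};
\node[below] at (0.5,0) {$0$};
\node[below] at (1.5,0) {$1$};
\node[below] at (3,0) {$2$};
\node[below] at (6,0) {$3$};
\node[left] at (-1,4) {$\operatorname{wt}_{e'}(\gamma)$};
\node[below] at (4,-1) {$\operatorname{lp}_e(\beta)$};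
\end{tikzpicture}
\caption{The pairs $(\beta,\gamma)\in\mathbb F_8^2$ with $\operatorname{lp}_e(\beta)+\operatorname{wt}_{e'}(\gamma)\le3$. Columns are the eight values of $\beta$, grouped by leading position; rows are the eight values of $\gamma$, grouped by weight. The $8+3\cdot4+3\cdot2+1=27$ shaded cells form the set $S(e,e')$ for $h=3$.}
\label{fig:staircase}
\end{figure}

For $h=1$ the candidate basis consists of the lines $X_0=0$, $X_2=0$, $X_2=X_0$ and $X_2=X_1$ of the plane with seven points. These four lines are independent, because each of the points $(0,0,1)$, $(1,1,0)$, $(1,0,1)$ lies on exactly one of them, namely on the first, second and third. Conjecture~3.2.3 of \cite{intertwined} asserts that for every $h$ and every primitive element $\alpha$ of $\mathbb F_q$ (a generator of the multiplicative group), the construction with $e=e'=(1,\alpha,\dots,\alpha^{h-1})$ gives a basis of $C$. We prove this. Of the primitivity of $\alpha$, only the consequence $\mathbb F_2(\alpha)=\mathbb F_q$ is needed.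

\begin{theorem}\label{thm:main}
Let $h\ge1$ and $q=2^h$, let $\alpha\in\mathbb F_q$ satisfy $\mathbb F_2(\alpha)=\mathbb F_q$, and let $e=(1,\alpha,\dots,\alpha^{h-1})$. The incidence vectors of the line $X_0=0$ and of the lines $\ell_{\beta,\gamma}$ with $(\beta,\gamma)\in S(e,e)$ form a basis of $C$ over $\mathbb F_2$.
\end{theorem}

Since the count \eqref{eq:count} does not depend on the bases, one might guess that they play no role. This is true for the basis that defines the weight and false for the basis that defines the leading position. Let $I=\{0,1,\dots,h-1\}$. For $U\subseteq I$ with $|U|=m$ put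
\[
\Delta_U(e)=\det\bigl(e_j^{2^i}\bigr)_{1\le j\le m,\ i\in U},\qquad \Delta_\emptyset(e)=1;
\]
in characteristic $2$ the order of rows and columns does not matter. Consider the condition
\begin{equation}\label{eq:star}
\Delta_U(e)\ne0\quad\text{for all }U\subseteq I. \tag{$\star$}
\end{equation}
An $m\times h$ matrix over $\mathbb F_q$ generates an MDS code (a linear code of length $h$, dimension $m$ and minimum distance $h-m+1$) if and only if all of its $m\times m$ minors are nonzero. So \eqref{eq:star} says that for each $m$ with $1\le m\le h$ the matrix $(e_j^{2^i})_{1\le j\le m,\,i\in I}$ generates an MDS code.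

\begin{theorem}\label{thm:criterion}
Let $e$ be an ordered basis and $e'$ any basis of $\mathbb F_q$ over $\mathbb F_2$. The line $X_0=0$ and the lines $\ell_{\beta,\gamma}$ with $(\beta,\gamma)\in S(e,e')$ form a basis of $C$ if and only if $e$ satisfies \eqref{eq:star}.
\end{theorem}

For $e=(1,\alpha,\dots,\alpha^{h-1})$ the $\Delta_U(e)$ are Vandermonde determinants, and this gives Theorem~\ref{thm:main}. For most $h$ there are bases for which the construction fails.

\begin{theorem}\label{thm:allbases}
The line $X_0=0$ and the lines $\ell_{\beta,\gamma}$ with $(\beta,\gamma)\in S(e,e)$ form a basis of $C$ for every ordered basis $e$ of $\mathbb F_q$ over $\mathbb F_2$ if and only if $h\in\{1,2,3,5\}$.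
\end{theorem}

The construction extends to higher dimension. Let $n\ge2$, and let $C_n$ be the binary code spanned by the incidence vectors of the hyperplanes of $\mathrm{PG}(n,q)$, so that $C_2=C$. The hyperplanes that miss $(0,\dots,0,1)$ are
\[
H_b:\quad X_n=b_1X_1+\dots+b_{n-1}X_{n-1}+b_nX_0\qquad(b\in\mathbb F_q^n),
\]
and for $n=2$ we have $H_{(\beta,\gamma)}=\ell_{\beta,\gamma}$. For an ordered basis $e$, for $n\ge1$ and $0\le m\le h$ let
\[
S^{(n)}_m=\Bigl\{b\in\mathbb F_q^n:\ \operatorname{lp}_e(b_k)+\sum_{l>k}\operatorname{wt}_e(b_l)\le m\ \text{ for }1\le k\le n\Bigr\}.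
\]
Then $S^{(2)}_h=S(e,e)$, because the condition $\operatorname{lp}_e(b_2)\le h$ always holds.

\begin{theorem}\label{thm:hyper}
Let $n\ge2$. The code $C_n$ has dimension $(n+1)^h+1$. The hyperplane $X_0=0$ and the hyperplanes $H_b$ with $b\in S^{(n)}_h$ form a basis of $C_n$ if and only if $e$ satisfies \eqref{eq:star}. In particular they form a basis for $e=(1,\alpha,\dots,\alpha^{h-1})$ with $\alpha$ as in Theorem~\ref{thm:main}.
\end{theorem}

Section~\ref{sec:reduction} translates independence of hyperplanes into an interpolation problem, and Section~\ref{sec:example} solves it by hand for $q=4$. The two one-variable facts that appear there are proved in general in Section~\ref{sec:onevar}. Theorems \ref{thm:main} and~\ref{thm:criterion} are proved in Section~\ref{sec:plane}, Theorem~\ref{thm:hyper} in Section~\ref{sec:hyper}, and Theorem~\ref{thm:allbases} in Section~\ref{sec:allbases}.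

\section{From hyperplanes to interpolation}\label{sec:reduction}

The indicator function of a hyperplane is a $(q-1)$-st power of a linear form, up to a constant, and all binary digits of $q-1=\sum_{i\in I}2^i$ equal $1$. So we index exponents by their sets of binary digits. For $u\subseteq I$ write
\[
Y^{[u]}=\prod_{i\in u}Y^{2^i},\qquad Y^{[\emptyset]}=1 .
\]
As $u$ runs through the subsets of $I$, the exponent $\sum_{i\in u}2^i$ takes each value in $\{0,\dots,q-1\}$ once. Each map $t\mapsto t^{2^i}$ is additive on $\mathbb F_q$, so $t\mapsto t^{[u]}$ is a product of $|u|$ additive maps. For $n\ge1$ and $U\subseteq I$ let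
\[
\mathcal P_n(U)=\operatorname{span}_{\mathbb F_q}\bigl\{Y_1^{[u_1]}\cdots Y_n^{[u_n]}:\ u_1,\dots,u_n\subseteq U\text{ pairwise disjoint}\bigr\}.
\]
Each element of $U$ lies in one of the sets $u_k$ or in none, so $\dim\mathcal P_n(U)=(n+1)^{|U|}$.

We use two standard facts. First, a polynomial over $\mathbb F_q$ is \emph{reduced} if its degree in each variable is at most $q-1$, and a reduced polynomial in $k$ variables that vanishes on all of $\mathbb F_q^k$ is zero. Second, the rank of a matrix is the largest size of a nonzero minor, so it does not change under field extension; hence independence of $0/1$ vectors, and the dimension of their span, are the same over $\mathbb F_2$ and over $\mathbb F_q$.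

\begin{proposition}\label{prop:reduction}
Let $n\ge2$.
\begin{enumerate}
\item[(a)] $\dim C_n\le(n+1)^h+1$.
\item[(b)] Let $S\subseteq\mathbb F_q^n$ with $|S|=(n+1)^h$. The hyperplane $X_0=0$ and the hyperplanes $H_b$, $b\in S$, form a basis of $C_n$ if and only if no nonzero $f\in\mathcal P_n(I)$ vanishes on $S$.
\end{enumerate}
\end{proposition}

\begin{proof}
We work over $\mathbb F_q$ and regard a vector indexed by the points as a function on $\mathbb F_q^{n+1}\setminus\{0\}$ that is constant on each point. Since $t^{q-1}=1$ for $t\ne0$ and $0^{q-1}=0$, the indicator of the hyperplane $\sum_ka_kX_k=0$ is $1+(\sum_ka_kx_k)^{q-1}$. Writing $q-1=\sum_{i\in I}2^i$ and choosing one summand in each factor, we get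
\begin{equation}\label{eq:expansion}
\Bigl(\sum_{k=0}^na_kx_k\Bigr)^{q-1}=\prod_{i\in I}\ \sum_{k=0}^na_k^{2^i}x_k^{2^i}=\sum_{u_0\sqcup\dots\sqcup u_n=I}\ \prod_{k=0}^na_k^{[u_k]}x_k^{[u_k]},
\end{equation}
where the last sum runs over the $(n+1)^h$ ordered partitions of $I$ into $n+1$ possibly empty parts. The monomials $\prod_kx_k^{[u_k]}$ are reduced and pairwise distinct. Every indicator lies in the span of these monomials and the constant $1$, which proves (a).

For $H_b$ we have $a_n=1$, $a_0=b_n$ and $a_k=b_k$ for $1\le k\le n-1$. The coefficient of $\prod_kx_k^{[u_k]}$ in \eqref{eq:expansion} is then $b_1^{[u_1]}\cdots b_{n-1}^{[u_{n-1}]}b_n^{[u_0]}$. The tuple $(u_1,\dots,u_{n-1},u_0)$ runs once through all $n$-tuples of pairwise disjoint subsets of $I$, since $u_n$ is the complement of their union. So these coefficients are the values $\mu(b)$ of the monomials $\mu$ that span $\mathcal P_n(I)$. Let $M$ be the matrix with entries $\mu(b)$, with rows indexed by $b\in S$ and columns by the monomials $\mu$. For $c\in\mathbb F_q^S$ put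
\[
F_c(x)=\sum_{b\in S}c_b\,(x_n+b_1x_1+\dots+b_{n-1}x_{n-1}+b_nx_0)^{q-1}.
\]
This is a reduced polynomial whose coefficients are the entries of $cM$, and $\sum_bc_b\mathbf 1_{H_b}=\sum_bc_b+F_c$ as functions on $\mathbb F_q^{n+1}\setminus\{0\}$. We claim that
\begin{equation}\label{eq:claim}
\sum_{b\in S}c_b\mathbf 1_{H_b}=0\iff cM=0 .
\end{equation}
If $cM=0$, then $F_c=0$, and the column $\mu=1$ gives $\sum_bc_b=0$; so the left side holds. Conversely, assume the left side. We must first remove the constant $\sum_bc_b$. The hyperplane $H_b$ contains the point $(0,1,0,\dots,0,t)$ if and only if $t=b_1$. Evaluating the relation at these $q$ points and adding gives $\sum_bc_b=0$. Hence $F_c(x)=0$ for $x\ne0$, and $F_c(0)=0$ because $F_c$ is homogeneous of degree $q-1\ge1$. A reduced polynomial that vanishes everywhere is zero, so $cM=0$. This proves \eqref{eq:claim}.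

The point $(0,\dots,0,1)$ lies on $X_0=0$ and on no $H_b$, so $X_0=0$ has coefficient $0$ in every relation among our hyperplanes. By \eqref{eq:claim} they are independent if and only if the rows of $M$ are. The matrix $M$ is square, so this holds if and only if its columns are independent, which means that no nonzero $f\in\mathcal P_n(I)$ vanishes on $S$. Finally, by (a), a family of $(n+1)^h+1$ hyperplanes is a basis of $C_n$ if and only if it is independent.
\end{proof}

For $n=2$ we write $Y=Y_1$ and $Z=Y_2$. An element of $\mathcal P_2(I)$ is a sum $\sum_{v\subseteq I}g_v(Y)Z^{[v]}$ with $g_v\in\mathcal P_1(I\setminus v)$. This explains the shape of $S(e,e')$: the $\binom hw$ sets $v$ of size $w$ come with coefficient spaces of dimension $2^{h-w}$, and the $\binom hw$ elements $\gamma$ of weight $w$ come with $2^{h-w}$ values of $\beta$.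

\section{The plane of order four}\label{sec:example}

Let $h=2$, $\mathbb F_4=\{0,1,\alpha,1+\alpha\}$ and $e=(1,\alpha)$, so that $V_0=\{0\}$, $V_1=\{0,1\}$, $V_2=\mathbb F_4$. The set $S=S(e,e)$ consists of the four pairs $(\beta,0)$, the four pairs $(\beta,\gamma)$ with $\beta\in\{0,1\}$ and $\gamma\in\{1,\alpha\}$, and the pair $(0,1+\alpha)$. An element of $\mathcal P_2(I)$ has the form
\[
f=g_\emptyset(Y)+(a+bY^2)Z+(c+dY)Z^2+\kappa Z^3,\qquad \deg g_\emptyset\le3 .
\]
Suppose that $f$ vanishes on $S$. We fix $\beta$ and study $f(\beta,Z)$, beginning with the smallest subspace $V_m$, over which $S$ contains the most points.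

\emph{Step 1: $\beta\in V_0$.} All four points $(0,\gamma)$ lie in $S$, so the reduced polynomial $f(0,Z)$ is zero. Its coefficient of $Z^3$ gives $\kappa=0$.

\emph{Step 2: $\beta\in V_1$.} Now we know only that $f(\beta,\gamma)=0$ for $\gamma\in\{0,1,\alpha\}$. But since $\kappa=0$, the function $f(\beta,\cdot)$ is a constant plus an additive map, so
\[
f(\beta,1+\alpha)=f(\beta,1)+f(\beta,\alpha)+f(\beta,0)=0 .
\]
Thus $f(\beta,Z)$ vanishes on $\mathbb F_4$, and all of its coefficients are zero. So $a+bY^2$ and $c+dY$ vanish at $0$ and $1$, which gives $a=b=c=d=0$.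

\emph{Step 3: $\beta\in V_2$.} Now $f=g_\emptyset(Y)$, and $f(\beta,0)=0$ for all $\beta\in\mathbb F_4$. So $g_\emptyset=0$.

By Proposition~\ref{prop:reduction} the ten lines form a basis, and $\dim C=10$. Each step removes the terms $Z^{[v]}$ with the largest remaining $|v|$, and this makes the shorter list of values of $\gamma$ sufficient in the next step.

The right number of lines is not enough. The set $S$ consists of the seven pairs with $\beta\gamma=0$ together with $(1,1)$ and $(1,\alpha)$. If we replace $(1,\alpha)$ by $(\alpha,\alpha)$, then $Y^2Z+YZ^2=YZ(Y+Z)\in\mathcal P_2(I)$ vanishes on the new set, and the ten lines are dependent.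

\section{Interpolation on Hamming balls and on subspaces}\label{sec:onevar}

Each step above used one fact in the variable $Z$ and one in the variable $Y$. For $h=2$ both follow by comparing degrees with numbers of roots. For $h=3$ this comparison fails: we must determine a combination of $1,Z,Z^2,Z^4$ from its values at the four elements of weight at most $1$, and a combination of $1,Y,Y^4,Y^5$ from its values on the four elements of $V_2$. What matters is the number of binary digits of an exponent, not its size.

The first fact holds for every basis.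

\begin{lemma}\label{lem:ball}
Let $V\subseteq\mathbb F_q$ be an $\mathbb F_2$-subspace with basis $\epsilon_1,\dots,\epsilon_m$, and let $\operatorname{wt}$ be the weight with respect to this basis. Let $w\ge0$, and let $g:V\to\mathbb F_q$ be an $\mathbb F_q$-linear combination of functions $z\mapsto z^{[v]}$ with $|v|\le w$. If $g(z)=0$ for all $z\in V$ with $\operatorname{wt}(z)\le w$, then $g=0$ on $V$.
\end{lemma}

\begin{proof}
Write $z=\sum_ja_j\epsilon_j$ with $a_j\in\mathbb F_2$. Then $z^{2^i}=\sum_ja_j\epsilon_j^{2^i}$, so $z^{[v]}$ is a product of $|v|$ linear forms in $a_1,\dots,a_m$. Expanding and using $a_j^2=a_j$, we get $g(z)=\sum_Jc_J\prod_{j\in J}a_j$ with $c_J\in\mathbb F_q$, where $J$ runs over the subsets of $\{1,\dots,m\}$ with $|J|\le w$. Suppose that some $c_J$ is nonzero, and let $K$ be minimal under inclusion with $c_K\ne0$. At $z=\sum_{j\in K}\epsilon_j$, which has weight $|K|\le w$, the value of $g$ is $\sum_{J\subseteq K}c_J=c_K\ne0$. This contradicts the hypothesis, so all $c_J$ vanish.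
\end{proof}

The second fact compares the $2^m$ monomials of $\mathcal P_1(U)$, where $|U|=m$, with the $2^m$ points of $V_m$. Among the monomials are the $m$ additive ones $Y^{2^i}$, $i\in U$, whose independence on $V_m$ is decided by an $m\times m$ determinant. This determinant decides the whole question.

\begin{lemma}\label{lem:subspace}
Let $e$ be an ordered basis and $U\subseteq I$ with $|U|=m$.
\begin{enumerate}
\item[(a)] $\Delta_U(e)=0$ if and only if some nonzero polynomial $\sum_{i\in U}c_iY^{2^i}$ with $c_i\in\mathbb F_q$ vanishes on $V_m$. In particular $\Delta_I(e)\ne0$.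
\item[(b)] If $\Delta_U(e)\neq0$, then no nonzero $g\in\mathcal P_1(U)$ vanishes on $V_m$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The polynomial $\sum_{i\in U}c_iY^{2^i}$ defines an additive map, so it vanishes on $V_m$ if and only if $\sum_{i\in U}c_ie_j^{2^i}=0$ for $1\le j\le m$. This is a square linear system with determinant $\Delta_U(e)$. For $U=I$ we have $V_h=\mathbb F_q$, and a nonzero reduced polynomial does not vanish on $\mathbb F_q$.

(b) Let $L$ be the $\mathbb F_q$-space of additive maps $V_m\to\mathbb F_q$. Such a map is determined by its values at $e_1,\dots,e_m$, which are arbitrary, so $\dim L=m$. By (a) the $m$ maps $\lambda_i(\beta)=\beta^{2^i}$, $i\in U$, are independent, so they form a basis of $L$. Let $W$ be the span of the $2^m$ functions $\beta\mapsto\beta^{[u]}=\prod_{i\in u}\lambda_i(\beta)$, $u\subseteq U$, on $V_m$.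

We show by induction on $k$ that every product of $k$ elements of $L$ lies in $W$. For $k=0$ the product is $1=\beta^{[\emptyset]}$. For $k\ge1$, expand each factor in the basis $(\lambda_i)$; it suffices to treat $\lambda_{i_1}\cdots\lambda_{i_k}$ with all $i_s\in U$. If the indices are distinct, this is one of the generators of $W$. If an index $i$ occurs twice, we use that the square of an additive map is additive in characteristic $2$: we have $\lambda_i^2\in L$, so the product is a product of $k-1$ elements of $L$.

The coordinate functions $a_j:V_m\to\mathbb F_2\subseteq\mathbb F_q$, defined by $\beta=\sum_ja_j(\beta)e_j$, lie in $L$. The indicator of a point $\beta_0\in V_m$ is $\prod_{j=1}^m\bigl(1+a_j(\beta_0)+a_j\bigr)$, a combination of products of elements of $L$. So $W$ is the space of all functions $V_m\to\mathbb F_q$, of dimension $2^m$, and its $2^m$ generators are independent.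
\end{proof}

For example, if $h=4$, $e_1=1$ and $e_2\in\mathbb F_4\setminus\mathbb F_2$, then $V_2=\mathbb F_4$ is the zero set of $Y^4+Y$, and $\Delta_{\{0,2\}}(e)=0$. For bases formed by consecutive powers this cannot happen.

\begin{lemma}\label{lem:power}
Let $\theta,\mu\in\mathbb F_q$ with $\mathbb F_2(\theta)=\mathbb F_q$ and $\mu\ne0$.
\begin{enumerate}
\item[(a)] The elements $\theta^{2^i}$, $i\in I$, are pairwise distinct.
\item[(b)] The basis $e=(\mu,\mu\theta,\dots,\mu\theta^{h-1})$ satisfies \eqref{eq:star}.
\end{enumerate}
\end{lemma}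

\begin{proof}
(a) Suppose $\theta^{2^i}=\theta^{2^k}$ with $0\le i<k<h$, and let $d=k-i$. Squaring is injective on $\mathbb F_q$, so $\theta^{2^d}=\theta$. The solutions of $t^{2^d}=t$ in $\mathbb F_q$ form a subfield with at most $2^d<q$ elements. It contains $\theta$, which contradicts $\mathbb F_2(\theta)=\mathbb F_q$.

(b) We have $e_j^{2^i}=\mu^{2^i}(\theta^{2^i})^{j-1}$. Taking the factor $\mu^{2^i}$ out of column $i$ leaves a Vandermonde determinant, so
\[
\Delta_U(e)=\prod_{i\in U}\mu^{2^i}\prod_{i,k\in U,\ i<k}\bigl(\theta^{2^k}-\theta^{2^i}\bigr),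
\]
and this is nonzero by (a).
\end{proof}

\section{The criterion in the plane}\label{sec:plane}

The next proposition is the argument of Section~\ref{sec:example}. It adds one variable $Z$ to an interpolation problem in $r$ variables $Y=(Y_1,\dots,Y_r)$. For the plane take $r=1$, $U=I$, $V=\mathbb F_q$ and $R_k=V_k$; the general form is used in Section~\ref{sec:hyper}.

\begin{proposition}\label{prop:descent}
Let $r\ge1$ and $U\subseteq I$ with $|U|=m$. Let $R_0\subseteq R_1\subseteq\dots\subseteq R_m\subseteq\mathbb F_q^r$, and let $V\subseteq\mathbb F_q$ be an $m$-dimensional $\mathbb F_2$-subspace with a fixed basis and weight function $\operatorname{wt}$. Assume: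
\begin{enumerate}
\item[(i)] for every $U'\subseteq U$, no nonzero element of $\mathcal P_r(U')$ vanishes on $R_{|U'|}$;
\item[(ii)] no nonzero element of $\mathcal P_1(U)$ vanishes on $V$.
\end{enumerate}
Then no nonzero element of $\mathcal P_{r+1}(U)$ vanishes on
\[
R=\{(y,z)\in\mathbb F_q^r\times V:\ y\in R_{m-\operatorname{wt}(z)}\}.
\]
\end{proposition}

\begin{proof}
Let $f\in\mathcal P_{r+1}(U)$ vanish on $R$, and write $f=\sum_{v\subseteq U}g_v(Y)Z^{[v]}$ with $g_v\in\mathcal P_r(U\setminus v)$. Suppose $f\ne0$, and let $w$ be the largest size of a set $v$ with $g_v\ne0$.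

Fix $y\in R_{m-w}$. If $z\in V$ and $\operatorname{wt}(z)\le w$, then $y\in R_{m-w}\subseteq R_{m-\operatorname{wt}(z)}$, so $(y,z)\in R$ and $f(y,z)=0$. The function $z\mapsto f(y,z)$ is a combination of the functions $z^{[v]}$ with $|v|\le w$. By Lemma~\ref{lem:ball} it vanishes on $V$. The polynomial $f(y,Z)$ lies in $\mathcal P_1(U)$, so by (ii) it is zero: $g_v(y)=0$ for all $v$.

Now choose $v$ with $|v|=w$ and $g_v\ne0$. Then $g_v\in\mathcal P_r(U\setminus v)$, $|U\setminus v|=m-w$, and $g_v$ vanishes on $R_{m-w}$. This contradicts (i).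
\end{proof}

The inclusions $R_k\subseteq R_{k+1}$ guarantee that above each $y\in R_{m-w}$ the set $R$ contains the whole ball $\{z:\operatorname{wt}(z)\le w\}$. This is why the construction uses the leading position of $\beta$, whose sublevel sets $V_k$ form a chain.

For the converse, suppose $\Delta_U(e)=0$ and let $g(Y)$ be the additive polynomial from Lemma~\ref{lem:subspace}(a). With $v=I\setminus U$, the product $g(Y)Z^{[v]}$ lies in $\mathcal P_2(I)$ and vanishes at the points of $S(e,e')$ with $\operatorname{wt}_{e'}(\gamma)\ge|v|$, but it need not vanish at the others. We correct it by terms $Z^{[v']}$ with $|v'|<|v|$. A dimension count provides the correction, and Lemma~\ref{lem:ball} shows that it does no harm at the points of large weight.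

\begin{proposition}\label{prop:necessity}
If $e$ does not satisfy \eqref{eq:star}, then for every basis $e'$ some nonzero $f\in\mathcal P_2(I)$ vanishes on $S(e,e')$.
\end{proposition}

\begin{proof}
Write $S=S(e,e')$ and $\operatorname{wt}=\operatorname{wt}_{e'}$. Let $\Delta_U(e)=0$, and put $m=|U|$, $v=I\setminus U$, $w=|v|=h-m$. By Lemma~\ref{lem:subspace}(a) we have $U\ne I$, so $w\ge1$, and there is a nonzero $g\in\mathcal P_1(U)$ that vanishes on $V_m$. Let $\mathcal P_{<w}$ be the span of the monomials $Y^{[u]}Z^{[v']}$ with $u\cap v'=\emptyset$ and $|v'|<w$, and let $S_{<w}=\{(\beta,\gamma)\in S:\operatorname{wt}(\gamma)<w\}$. Then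
\[
\dim\mathcal P_{<w}=\sum_{k<w}\binom hk2^{h-k}=|S_{<w}| .
\]
The polynomial $g(Y)Z^{[v]}$ is nonzero, lies in $\mathcal P_2(I)$, and has no monomial in common with $\mathcal P_{<w}$. So $\mathcal P_{<w}\oplus\mathbb F_q\,g(Y)Z^{[v]}$ has dimension $|S_{<w}|+1$. Vanishing on $S_{<w}$ imposes $|S_{<w}|$ linear conditions, so this space contains a nonzero $f$ that vanishes on $S_{<w}$.

Let $(\beta,\gamma)\in S$ with $\operatorname{wt}(\gamma)\ge w$. Then $\operatorname{lp}_e(\beta)\le h-w=m$, so $g(\beta)=0$, and $f(\beta,Z)$ is a combination of the $Z^{[v']}$ with $|v'|\le w-1$. If $\operatorname{wt}(\gamma')\le w-1$, then $\operatorname{lp}_e(\beta)+\operatorname{wt}(\gamma')<h$, so $(\beta,\gamma')\in S_{<w}$ and $f(\beta,\gamma')=0$. Lemma~\ref{lem:ball}, with $V=\mathbb F_q$ and $w-1$ in place of $w$, gives $f(\beta,\gamma)=0$. Hence $f$ vanishes on $S$.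
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
By \eqref{eq:count} and Proposition~\ref{prop:reduction}(b), the lines form a basis of $C$ if and only if no nonzero $f\in\mathcal P_2(I)$ vanishes on $S(e,e')$. If \eqref{eq:star} fails, such an $f$ exists by Proposition~\ref{prop:necessity}. If \eqref{eq:star} holds, apply Proposition~\ref{prop:descent} with $r=1$, $U=I$, $R_k=V_k$, and $V=\mathbb F_q$ with the basis $e'$. Hypothesis (i) is Lemma~\ref{lem:subspace}(b) together with \eqref{eq:star}. Hypothesis (ii) holds because the elements of $\mathcal P_1(I)$ are reduced. The set $R$ is $S(e,e')$.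
\end{proof}

The basis $e'$ enters only through Lemma~\ref{lem:ball} and through the numbers $\binom hw$ of elements of weight $w$, and neither depends on the choice of $e'$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:power}(b) with $\mu=1$ and $\theta=\alpha$, the basis $e$ satisfies \eqref{eq:star}. Apply Theorem~\ref{thm:criterion} with $e'=e$.
\end{proof}

The value of $\dim C$ was not assumed: Proposition~\ref{prop:reduction}(a) gives the upper bound, and Theorem~\ref{thm:main} shows that $\dim C=3^h+1$.

\section{Hyperplanes of $\mathrm{PG}(n,2^h)$}\label{sec:hyper}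

Fix an ordered basis $e$ and drop it from the notation $\operatorname{lp}_e$, $\operatorname{wt}_e$. The sets $S^{(n)}_m$ are what one gets by applying Proposition~\ref{prop:descent} repeatedly. We have $S^{(1)}_m=V_m$ and $S^{(n)}_m\subseteq S^{(n)}_{m+1}$ from the definition. For $n\ge2$, the condition for $k=n$ says $b_n\in V_m$, and the conditions for $k<n$ are those defining $S^{(n-1)}$ with $m$ replaced by $m-\operatorname{wt}(b_n)$. Since $\operatorname{wt}(b_n)\le\operatorname{lp}(b_n)\le m$, this number is nonnegative, and
\begin{equation}\label{eq:recursion}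
S^{(n)}_m=\bigl\{(y,z)\in\mathbb F_q^{n-1}\times V_m:\ y\in S^{(n-1)}_{m-\operatorname{wt}(z)}\bigr\}.
\end{equation}
Here $z$ ranges over $V_m$, and the weight must be taken with respect to a basis of $V_m$. This is why weight and leading position refer to the same basis $e$ in this section. The space $V_m$ has $\binom mj$ elements of weight $j$, so induction on $n$, starting from $|S^{(1)}_m|=2^m$, gives
\begin{equation}\label{eq:countn}
|S^{(n)}_m|=\sum_{j=0}^m\binom mj\,n^{m-j}=(n+1)^m .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:hyper}]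
By \eqref{eq:countn} and Proposition~\ref{prop:reduction}(b), the hyperplanes form a basis of $C_n$ if and only if no nonzero $f\in\mathcal P_n(I)$ vanishes on $S^{(n)}_h$.

Assume \eqref{eq:star}. The induction passes from $I$ to its subsets, so we prove more: for all $n\ge1$ and all $U\subseteq I$, no nonzero element of $\mathcal P_n(U)$ vanishes on $S^{(n)}_{|U|}$. For $n=1$ this is Lemma~\ref{lem:subspace}(b). Let $n\ge2$ and $|U|=m$. Apply Proposition~\ref{prop:descent} with $r=n-1$, $R_k=S^{(n-1)}_k$, and $V=V_m$ with the basis $e_1,\dots,e_m$. Hypothesis (i) is the statement for $n-1$, hypothesis (ii) is the statement for $n=1$, and $R=S^{(n)}_m$ by \eqref{eq:recursion}. This completes the induction, and the case $U=I$ shows that the hyperplanes form a basis.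

Assume that \eqref{eq:star} fails. Proposition~\ref{prop:necessity} gives a nonzero $f(Y_1,Y_2)\in\mathcal P_2(I)\subseteq\mathcal P_n(I)$ that vanishes on $S(e,e)$. If $b\in S^{(n)}_h$, the condition for $k=1$ implies $\operatorname{lp}(b_1)+\operatorname{wt}(b_2)\le h$, so $(b_1,b_2)\in S(e,e)$ and $f(b)=0$. Hence the hyperplanes do not form a basis.

By Lemma~\ref{lem:power}(b), the basis $(1,\alpha,\dots,\alpha^{h-1})$ satisfies \eqref{eq:star}. Such an $\alpha$ exists, for instance a primitive element, so $C_n$ has a basis with $(n+1)^h+1$ elements.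
\end{proof}

\section{The fields in which every basis works}\label{sec:allbases}

By Theorem~\ref{thm:criterion}, Theorem~\ref{thm:allbases} says that every ordered basis satisfies \eqref{eq:star} if and only if $h\in\{1,2,3,5\}$. We examine the determinants $\Delta_U(e)$ by their size $m=|U|$.

\subsection*{Sizes one and two}
For $U=\{i\}$ we have $\Delta_U(e)=e_1^{2^i}\ne0$. For $U=\{i,k\}$ put $\theta=e_2/e_1$; then $\theta\notin\mathbb F_2$, since $e_1,e_2$ are independent, and
\[
\Delta_U(e)=e_1^{2^i}e_2^{2^k}-e_1^{2^k}e_2^{2^i}=e_1^{2^i+2^k}\bigl(\theta^{2^k}-\theta^{2^i}\bigr).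
\]
Recall that the subfields of $\mathbb F_{2^h}$ are the fields $\mathbb F_{2^d}$ with $d\mid h$.

\begin{lemma}\label{lem:small}
If $h$ is prime, then $\Delta_U(e)\ne0$ for every ordered basis $e$ and every $U\subseteq I$ with $|U|\le2$. If $h$ is composite, then some ordered basis fails \eqref{eq:star}.
\end{lemma}

\begin{proof}
Let $h$ be prime and $|U|=2$. Then $\mathbb F_2(\theta)$ is a subfield other than $\mathbb F_2$, so it is $\mathbb F_q$, and $\theta^{2^k}\ne\theta^{2^i}$ by Lemma~\ref{lem:power}(a). Let $h$ be composite, with $d\mid h$ and $1<d<h$. Take $e_1=1$ and $e_2\in\mathbb F_{2^d}\setminus\mathbb F_2$, and complete them to a basis. Then $\{0,d\}\subseteq I$ and $\Delta_{\{0,d\}}(e)=e_2^{2^d}-e_2=0$.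
\end{proof}

\subsection*{Duality}
The trace form exchanges the sizes $m$ and $h-m$. The trace $\operatorname{Tr}(t)=\sum_{i\in I}t^{2^i}$ is an $\mathbb F_2$-linear map $\mathbb F_q\to\mathbb F_2$, and the bilinear form $(s,t)\mapsto\operatorname{Tr}(st)$ is nondegenerate. So every basis $e$ has a dual basis $f_1,\dots,f_h$, with $\operatorname{Tr}(e_jf_k)=1$ for $j=k$ and $0$ otherwise. Let $e^*=(f_h,f_{h-1},\dots,f_1)$.

\begin{lemma}\label{lem:duality}
For every $U\subseteq I$, we have $\Delta_U(e)=0$ if and only if $\Delta_{I\setminus U}(e^*)=0$.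
\end{lemma}

\begin{proof}
Let $A=(e_j^{2^i})$ and $B=(f_j^{2^i})$, with rows indexed by $1\le j\le h$ and columns by $i\in I$. The $(j,k)$ entry of $AB^T$ is $\sum_{i\in I}(e_jf_k)^{2^i}=\operatorname{Tr}(e_jf_k)$, so $B^T=A^{-1}$. Let $m=|U|$. Then $\Delta_U(e)=0$ if and only if there is a nonzero column vector $c$ with $c_i=0$ for $i\notin U$ and $(Ac)_j=0$ for $j\le m$. Substitute $d=Ac$, so that $c=B^Td$. The condition becomes: there is a nonzero $d$ with $d_j=0$ for $j\le m$ and $\sum_{k>m}d_kf_k^{2^i}=0$ for $i\notin U$. This says that the square matrix $(f_k^{2^i})_{k>m,\ i\notin U}$ is singular. Its determinant is $\Delta_{I\setminus U}(e^*)$, because $f_h,\dots,f_{m+1}$ are the first $h-m$ elements of $e^*$.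
\end{proof}

For prime $h$, Lemmas \ref{lem:small} and~\ref{lem:duality} give $\Delta_U(e)\ne0$ whenever $|U|\le2$ or $|U|\ge h-2$. For $h\le5$ no other size occurs. For $h\ge7$ the size $3$ remains, and there a determinant can vanish.

\subsection*{Size three}
By Lemma~\ref{lem:subspace}(a) we want a three-dimensional subspace on which an additive polynomial with only three terms vanishes. The monic polynomial whose roots are the eight elements of a three-dimensional subspace is additive with four terms, $T^8,T^4,T^2,T$, as the computation below shows. So it suffices to make one coefficient vanish. Let $x,y,z,T$ be indeterminates over $\mathbb F_2$. From $T(T+x)=T^2+xT$ and $(T+y)(T+y+x)=(T^2+xT)+(y^2+xy)$ we get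
\begin{align*}
\Pi_2(T)&=T(T+x)(T+y)(T+x+y)=(T^2+xT)^2+(y^2+xy)(T^2+xT)\\
&=T^4+(x^2+xy+y^2)T^2+xy(x+y)T .
\end{align*}
This is additive in $T$, so $\Pi_2(T+z)=\Pi_2(T)+\Pi_2(z)$ and
\[
\Pi_3(T)=\prod_{a\in\mathbb F_2^3}(T+a_1x+a_2y+a_3z)=\Pi_2(T)\Pi_2(T+z)=\Pi_2(T)^2+\Pi_2(z)\Pi_2(T).
\]
Hence $\Pi_3(T)=T^8+QT^4+c_1T^2+c_0T$ with $c_0,c_1\in\mathbb F_2[x,y,z]$ and
\begin{align*}
Q&=(x^2+xy+y^2)^2+\Pi_2(z)\\
&=x^4+y^4+z^4+x^2y^2+y^2z^2+z^2x^2+xyz(x+y+z).
\end{align*}
We need a zero of $Q$ in $\mathbb F_q^3$ with coordinates independent over $\mathbb F_2$. We find a zero by counting points on the curve $Q=0$; for odd $h$ the independence is then automatic.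

We recall three facts on a projective plane curve $G=0$, where $G$ is a form of degree $d$ over $\mathbb F_q$. The curve is \emph{smooth} if $G$ and its three partial derivatives have no common zero other than $(0,0,0)$ over the algebraic closure $\overline{\mathbb F}_q$. By B\'ezout's theorem, any two curves in the projective plane over $\overline{\mathbb F}_q$ have a common point. A smooth curve that is irreducible over $\overline{\mathbb F}_q$ has genus $g=(d-1)(d-2)/2$, and by the Hasse--Weil bound its number $N$ of points over $\mathbb F_q$ satisfies $|N-(q+1)|\le2g\sqrt q$.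

\begin{lemma}\label{lem:quartic}
If $h\ge7$, then $Q$ has a zero in $\mathbb F_q^3\setminus\{0\}$.
\end{lemma}

\begin{proof}
In characteristic $2$ only the monomials of odd degree in a variable contribute to the derivative in that variable, so
\[
Q_x=yz(y+z),\qquad Q_y=xz(x+z),\qquad Q_z=xy(x+y).
\]
Let $(x,y,z)$ be a common zero of $Q,Q_x,Q_y,Q_z$ over $\overline{\mathbb F}_q$. Suppose $x=0$. Then $Q=(y^2+yz+z^2)^2$, and $Q_x=0$ gives $y=0$, $z=0$ or $y=z$. In these cases $Q$ equals $z^4$, $y^4$, $y^4$ respectively, so $Q=0$ forces $x=y=z=0$. As $Q$ is symmetric in $x,y,z$, the same conclusion holds if $y=0$ or $z=0$. If no coordinate is zero, then $Q_x=Q_y=0$ gives $x=y=z$, and $Q(x,x,x)=9x^4=x^4\ne0$, a contradiction. So the curve $Q=0$ is smooth.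

If $Q=G_1G_2$ over $\overline{\mathbb F}_q$ with forms of positive degree, then at a common point of $G_1=0$ and $G_2=0$ the form $Q$ and, by the product rule, all its partial derivatives vanish. So $Q$ is irreducible over $\overline{\mathbb F}_q$, the genus is $3$, and $N\ge q+1-6\sqrt q$. For $q\ge128$ we have $\sqrt q>6$, so $N>0$.
\end{proof}

\begin{lemma}\label{lem:independent}
Let $h\ge5$ be odd, and let $(e_1,e_2,e_3)\in\mathbb F_q^3\setminus\{0\}$ be a zero of $Q$. Then $e_1,e_2,e_3$ are independent over $\mathbb F_2$, and $\Delta_{\{0,1,3\}}(e)=0$ for every ordered basis $e$ that begins with them.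
\end{lemma}

\begin{proof}
A substitution of $(x,y,z)$ by a matrix $N\in\mathrm{GL}_3(\mathbb F_2)$ permutes the eight forms $a_1x+a_2y+a_3z$. So it fixes $\Pi_3$, and therefore $Q$. Suppose $a_1e_1+a_2e_2+a_3e_3=0$ with $a\in\mathbb F_2^3\setminus\{0\}$, and choose $N$ with last row $a$. Then $N$ maps $(e_1,e_2,e_3)$ to a nonzero vector $(s,t,0)\in\mathbb F_q^3$ with
\[
0=Q(s,t,0)=(s^2+st+t^2)^2 .
\]
If $t=0$, then $s=0$, which is excluded. So $s/t$ is a root of $T^2+T+1$ and lies in $\mathbb F_4\setminus\mathbb F_2$. This is impossible, since $\mathbb F_4$ is not a subfield of $\mathbb F_q$ for odd $h$. Hence $e_1,e_2,e_3$ are independent.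

Substituting $(e_1,e_2,e_3)$ for $(x,y,z)$ in $\Pi_3$ gives a polynomial of the form $T^8+c_1T^2+c_0T$ with $c_0,c_1\in\mathbb F_q$ whose roots are the elements of $V_3$. Since $\{0,1,3\}\subseteq I$, Lemma~\ref{lem:subspace}(a) gives $\Delta_{\{0,1,3\}}(e)=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:allbases}]
We decide when every ordered basis satisfies \eqref{eq:star}. For $h=1$ the only basis is $(1)$, and $\Delta_{\{0\}}=1$. For $h\in\{2,3,5\}$, every $U\subseteq I$ has $|U|\le2$ or $|I\setminus U|\le2$, so $\Delta_U(e)\ne0$ by Lemma~\ref{lem:small}, applied to $e$ in the first case and to $e^*$, together with Lemma~\ref{lem:duality}, in the second. Every other $h$ is composite or a prime $h\ge7$. In the first case Lemma~\ref{lem:small} gives a basis that fails \eqref{eq:star}. In the second case $h$ is odd, and Lemmas \ref{lem:quartic} and~\ref{lem:independent} give one.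
\end{proof}

\begin{remark}
For $h=5$ the lower bound $33-6\sqrt{32}$ is negative, and in fact the curve $Q=0$ has no point over $\mathbb F_{32}$: by Lemma~\ref{lem:independent} such a point would give a basis that fails \eqref{eq:star}, against Theorem~\ref{thm:allbases}.
\end{remark}

\begin{thebibliography}{1}

\bibitem{intertwined}
\emph{Intertwined Results on Linear Codes and Galois Geometries},
\texttt{https://core.ac.uk/download/55767640.pdf}.

\end{thebibliography}
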